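# A directed triangle of detour beginnings: disproof of the Strong Laborde–Payan–Xuong Conjecture

## Detours, their beginnings, and independent sets

All digraphs are finite, have at least one vertex, and have no loops and no parallel arcs. A pair of opposite arcs $x\to y$, $y\to x$ is allowed; we write $x\leftrightarrow y$ for it. For a set $S$ of vertices, $D[S]$ is the induced subdigraph, and $D-X$ is $D$ with the vertices of $X$ deleted. We write $N^+(x)$ and $N^-(x)$ for the sets of out-neighbors and in-neighbors of $x$.

**Definition (oriented graph, converse, tournament).** An *oriented graph* is a digraph with no pair of opposite arcs. The *converse* of a digraph is obtained by reversing all arcs. A *tournament* has exactly one arc between any two distinct vertices; it is *regular* if all its out-degrees are equal. For example, the directed triangle $a\to b\to c\to a$ is a regular tournament, and its converse is the directed triangle $a\to c\to b\to a$. The digraph $a\leftrightarrow b$ is not an oriented graph.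

**Definition (path, detour, detour order).** A *path* is a directed path $x_0x_1\dots x_n$ without repeated vertices, written as a word. Its *beginning* is $x_0$ and its *end* is $x_n$. Its *order* is its number of vertices. A longest path of $D$ is a *detour* of $D$, and the order of a detour is the *detour order* $\mathrm{do}(D)$; the digraph with no vertices has detour order $0$. For example, in the directed triangle $a\to b\to c\to a$ the detours are $abc$, $bca$, $cab$, so $\mathrm{do}=3$ and every vertex is the beginning of a detour. If we add a vertex $e$ and the arc $c\to e$, the path $abce$ is the only detour, and only $a$ is a beginning.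

**Definition (independent set).** A set $X$ of vertices is *independent* if no two vertices of $X$ are joined by an arc. In a tournament, for example, an independent set has at most one vertex.

The inequality $\mathrm{do}(D-X)<\mathrm{do}(D)$ says exactly that $X$ meets every detour: a path of $D-X$ with $\mathrm{do}(D)$ vertices is the same thing as a detour of $D$ avoiding $X$.

The question can now be posed. We want to destroy all longest paths of a digraph by deleting an independent set, and we want every deleted vertex to be the first vertex of some longest path. Is this always possible?

**Conjecture (Strong Laborde–Payan–Xuong Conjecture).** Every digraph $D$ contains an independent set $X$ such that $\mathrm{do}(D-X)<\mathrm{do}(D)$ and every vertex in $X$ is the beginning of some detour of $D$.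

The question is taken from *Classes of Directed Graphs* (doi:10.1007/978-3-319-71840-8). The answer is no.

**Theorem 1.** For every $n\ge 23$ there is an oriented graph $D$ of order $n$ with $\mathrm{do}(D)=n-1$ such that

* the set $S$ of beginnings of detours of $D$ has exactly three vertices, and $D[S]$ is a directed triangle;
* $D$ has exactly three detours, and each vertex of $S$ is missed by one of them.

Consequently every independent set $X\subseteq S$ satisfies $\mathrm{do}(D-X)=\mathrm{do}(D)$, and the Strong Laborde–Payan–Xuong Conjecture is false.

The consequence is immediate from the two items. Since $D[S]$ is a triangle, an independent $X\subseteq S$ has at most one vertex, and some detour misses it.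

We shall also prove that these digraphs are extremal (Theorem 2) and that much weaker statements fail too (Theorem 3).

## Hand computations: paths, cycles, a triangle with a tail

Throughout, $S$ denotes the set of beginnings of detours.

If $D$ is a path $x_0\dots x_n$, there is one detour, and $X=\{x_0\}$ works. If $D$ is a directed cycle of length $n$, every vertex is a beginning, and deleting any one vertex $v$ leaves a path of order $n-1$, so $X=\{v\}$ works. If $D$ consists of two disjoint arcs $a\to b$ and $c\to e$, then $S=\{a,c\}$ and one vertex does not suffice, but $X=\{a,c\}$ is independent and works.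

Now try to make trouble with a triangle $s_0\to s_1\to s_2\to s_0$. Attach a tail $a_1\to\dots\to a_L$ with $L\ge1$ and add all arcs $s_i\to a_1$. The detours are the three paths $s_is_{i+1}s_{i+2}a_1\dots a_L$ (indices mod $3$), so $S$ is the triangle. But each detour contains all three $s_i$, so $X=\{s_0\}$ still works. A counterexample of this shape must stop its longest paths from running through the whole triangle.

## In-dominating sets of beginnings

The natural first approach rests on the following observation.

**Lemma 1.** Let $S$ be the set of beginnings of detours of $D$. If $X\subseteq S$ is independent and every $s\in S\setminus X$ has an in-neighbor in $X$, then $\mathrm{do}(D-X)<\mathrm{do}(D)$.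

*Proof.* Let $P$ be a detour, with beginning $s$. If $s\in X$, then $X$ meets $P$. Otherwise there is $u\in X$ with $u\to s$. If $u\notin P$, then $uP$ would be a longer path. So $u\in P$, and $X$ meets $P$. $\square$

So we look for an independent set in $D[S]$ that dominates the rest by arcs. After reversing arcs this is a classical notion.

**Definition (kernel).** A *kernel* of a digraph is an independent set $K$ such that every vertex outside $K$ has an out-neighbor in $K$. For example, $\{c_0,c_2\}$ is a kernel of the directed $4$-cycle $c_0c_1c_2c_3$. The directed triangle has no kernel: an independent set has at most one vertex, and one vertex has only one in-neighbor.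

**Richardson's theorem** (M. Richardson, *Ann. of Math.* 58 (1953) 573–590). A finite digraph without directed cycles of odd length has a kernel.

*Proof, recalled for completeness.* We use induction on the number of vertices; the empty set is a kernel of the digraph with no vertices. Let $C$ be the vertex set of a strong component with no arcs leaving it. First we find a kernel $K_0$ of the subdigraph on $C$. If $|C|=1$, take $K_0=C$. Otherwise fix $c\in C$. A closed directed walk splits into directed cycles, so all closed walks in $C$ have even length. If two walks from $c$ to $v$ have lengths $a,b$ and a walk from $v$ to $c$ has length $e$, then $a+e$ and $b+e$ are even; so the parity of a walk from $c$ to $v$ depends only on $v$, and every arc inside $C$ joins vertices of different parity. Let $K_0$ be the even class. It is independent, and each vertex of the odd class has an out-neighbor in $C$ (strong connectivity, $|C|\ge2$), which lies in $K_0$.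

Let $N$ be the set of vertices outside $C$ with an out-neighbor in $K_0$, and let $K_1$ be a kernel of the digraph left after deleting $C\cup N$. Then $K_0\cup K_1$ is independent: an arc from $K_1$ to $K_0$ would put its tail in $N$, and no arc leaves $C$. Every vertex outside $K_0\cup K_1$ lies in $C$, in $N$, or in the remainder, and in each case has an out-neighbor in $K_0\cup K_1$. $\square$

**Theorem 2.** Let $S$ be the set of beginnings of detours of a digraph $D$. The conclusion of the conjecture holds for $D$ in each of these cases:

(a) $D[S]$ has no directed cycle of odd length;

(b) $|S|\le 2$, or $|S|=3$ and $D[S]$ is not exactly a directed triangle;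

(c) $D$ has at most two detours.

Hence the digraphs of Theorem 1 simultaneously have the least possible $|S|$ (three) and the least possible number of detours (three) among all counterexamples. Moreover, every counterexample with $|S|=3$ has $D[S]$ a directed triangle, as they do.

*Proof.* (a) The converse of $D[S]$ has no odd directed cycle, so it has a kernel $X$. In $D[S]$ this means that $X$ is independent and every $s\in S\setminus X$ has an in-neighbor in $X$. Apply Lemma 1.

(b) Suppose $|S|\le3$. Without loops, an odd directed cycle in $D[S]$ can only be a directed triangle on three vertices. If there is none, use (a). Otherwise $D[S]$ contains a triangle $s\to s'\to s''\to s$ and, by assumption, at least one further arc. That arc is opposite to an arc of the triangle, so by rotating the names we may assume it is $s'\to s$. Then $s'\to s$ and $s'\to s''$, and $X=\{s'\}$ satisfies Lemma 1.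

(c) Each detour has one beginning, so $|S|\le2$, and (b) applies. The final statements follow from (b) and (c). $\square$

This locates the exact point at which the approach stops: $D[S]$ is a directed triangle $s\to s'\to s''\to s$ and nothing else. Then $X=\{s\}$ dominates $s'$ but not $s''$. A detour beginning at $s''$ must contain its in-neighbor $s'$, but nothing visible forces it to contain $s$. Domination is not necessary (the bare directed triangle is solved by one vertex), so this is no counterexample yet. It tells us what to build: for each vertex of the triangle, a detour that begins at its in-neighbor's side and avoids it. Precisely, a detour that begins at $s''$, contains $s'$ and misses $s$, and the two rotations of this.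

It is more comfortable to read paths forwards from a fixed root and control their *ends*. So we shall build a digraph $F$ whose detours end in a triangle, and let $D$ be its converse.

## Three gates around a triangle: the digraph $B$

Indices are in $\mathbb Z_3$. The digraph $B$ has the 13 vertices $r$ and $p_i,q_i,t_i,z_i$ ($i\in\mathbb Z_3$), and the arcs
$$r\to p_i,\quad p_i\leftrightarrow q_i\leftrightarrow t_i,\quad p_i\to p_{i+1},\quad t_i\to z_i,\quad z_i\to t_{i+1},\quad z_i\to z_{i+1}.\tag{1}$$
Put $T=\{p_i,q_i,t_i:i\in\mathbb Z_3\}$ and $Z=\{z_0,z_1,z_2\}$. The neighborhoods are
$$\begin{aligned}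
N^-(p_i)&=\{r,q_i,p_{i-1}\}, & N^+(p_i)&=\{q_i,p_{i+1}\},\\
N^-(q_i)&=\{p_i,t_i\}, & N^+(q_i)&=\{p_i,t_i\},\\
N^-(t_i)&=\{q_i,z_{i-1}\}, & N^+(t_i)&=\{q_i,z_i\},\\
N^-(z_i)&=\{t_i,z_{i-1}\}, & N^+(z_i)&=\{z_{i+1},t_{i+1}\}.
\end{aligned}\tag{2}$$
The rotation $i\mapsto i+1$ preserves $B$.

Here is the mechanism. The vertices $p_i,q_i,t_i$ form a gate. A path that covers $q_i$ and continues must run through the whole gate, either $p_iq_it_i$, leaving on the $t$-side toward $z_i$, or $t_iq_ip_i$, leaving on the $p$-side toward $p_{i+1}$. A path from $r$ enters its first gate on the $p$-side, so it leaves on the $t$-side and reaches some $z_i$. If it moves on to the next gate, it traverses that gate backwards, and then the third one forwards: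
$$P_i\;=\;r\;\;p_iq_it_i\;\;z_i\;\;t_{i+1}q_{i+1}p_{i+1}\;\;p_{i+2}q_{i+2}t_{i+2}\;\;z_{i+2}.\tag{3}$$
By (1) this is a path. It contains $r$, all of $T$, $z_i$ and $z_{i+2}$, and it misses $z_{i+1}$. To pick up $z_{i+1}$ directly after $z_i$ would mean skipping gate $i+1$. The next lemma says that there is no way around this.

**Lemma 2.** Let $\Pi$ be a path of $B$ which starts at $r$ and contains $T$. Then for some $i$, $\Pi=P_i$ or $\Pi=P_i-z_{i+2}$.

*Proof.* **Step 1: the gate rule.** This makes the word "gate" precise. Suppose $q_j$ is not the last vertex of $\Pi$. Then $q_j$ has a predecessor and a successor on $\Pi$, so $p_jq_jt_j$ or $t_jq_jp_j$ is a subpath. Hence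
$$\text{if } p_j \text{ (or } t_j) \text{ is preceded by a vertex other than } q_j, \text{ it is followed by } q_j t_j \text{ (resp. } q_jp_j),\tag{4}$$
for every $j$ such that $q_j$ is not last.

**Step 2: the last vertex of $\Pi$ is not any $q_j$.** This step produces the paths in the lemma. By rotation let $\Pi$ start $r\,p_0$; then it starts $r\,p_0q_0t_0$ by (4). It does not contain $T$ yet, so it continues, necessarily to $z_0$, and then to $t_1$ or $z_1$.

If $t_1$ is next, (4) gives $t_1q_1p_1$. As $p_2$ is not yet covered, $\Pi$ continues, and the only unused out-neighbor of $p_1$ is $p_2$; by (4), $p_2q_2t_2$ follows. Now $\Pi$ ends or continues to $z_2$, whose out-neighbors $z_0,t_0$ are used. So $\Pi=P_0-z_2$ or $\Pi=P_0$.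

If $z_1$ is next, $\Pi$ continues to $t_2$ or $z_2$, since $p_1$ is not covered. After $t_2$ we get $t_2q_2p_2$ by (4); both out-neighbors $q_2,p_0$ of $p_2$ are used, so $\Pi$ ends without $p_1$. After $z_2$, the out-neighbors $z_0,t_0$ are used, and again $\Pi$ misses $p_1$. Both contradict $T\subseteq\Pi$.

**Step 3: the last vertex is some $q_j$.** This step shows that such paths do not exist. By rotation $j=0$, and (4) holds for $j=1,2$. Let $p_h$ be the second vertex of $\Pi$.

*$h=2$.* By (4), $p_2$ is followed by $q_2$. The predecessor of $p_0$ lies in $\{r,q_0,p_2\}$. But $r$ is followed by $p_2$, $p_2$ is followed by $q_2$, and $q_0$ is last. Contradiction.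

*$h=1$.* By (4), $\Pi$ starts $r\,p_1q_1t_1$, and the next vertex is $z_1$, followed by $z_2$ or $t_2$.

Suppose $z_2$ follows $z_1$. The predecessor of $p_2$ lies in $\{r,q_2,p_1\}$, and $r,p_1$ are followed by $p_1,q_1$. So it is $q_2$, and $t_2q_2p_2$ is a subpath. The predecessor of $t_2$ lies in $\{q_2,z_1\}$ and is not $q_2$, so it is $z_1$. This contradicts that $z_2$ follows $z_1$.

Suppose $t_2$ follows $z_1$. By (4) we get $t_2q_2p_2$. As $\Pi$ ends at $q_0$, it continues, and the only unused out-neighbor of $p_2$ is $p_0$. Since $p_1$ is used, $q_0$ comes next, and it is last. So $t_0$ is missed. Contradiction.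

*$h=0$.* If $p_0$ is followed by $q_0$, then $\Pi$ ends there without covering $T$. So $p_0$ is followed by $p_1$, and by (4) $\Pi$ starts $r\,p_0p_1q_1t_1$, then $z_1$, then $z_2$ or $t_2$.

If $z_2$ follows $z_1$: $r$ and $p_1$ are followed by $p_0$ and $q_1$, so the predecessor of $p_2$ is $q_2$, so $t_2q_2p_2$ is a subpath and the predecessor of $t_2$ is $z_1$. Contradiction as before.

If $t_2$ follows $z_1$: we get $t_2q_2p_2$ by (4), and the out-neighbors $q_2,p_0$ of $p_2$ are used. So $\Pi$ ends at $p_2\ne q_0$. Contradiction. $\square$

## Splitting vertices: the digraph $F$ and the proof of Theorem 1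

Lemma 2 only speaks about paths that start at $r$ and contain $T$. It says nothing about other long paths of $B$, and $B$ has opposite arcs. Both defects are removed by replacing vertices with short paths: skipping $r$ or a vertex of $T$ then costs at least two vertices, while skipping a vertex of $Z$ costs one.

Let $R\ge2$. Form $F$ from $B$ by replacing $r$ by a directed path $r^1\to\dots\to r^R$ and each $x\in T$ by an arc $x^-\to x^+$. Arcs of $B$ entering $x$ now enter $x^-$, arcs leaving $x$ leave $x^+$, and arcs leaving $r$ leave $r^R$. The $z_i$ are unchanged. The order of $F$ is $n=R+18+3=R+21\ge23$, and every $n\ge23$ occurs.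

$F$ is an oriented graph. Indeed $p_i\leftrightarrow q_i$ has become $p_i^+\to q_i^-$ and $q_i^+\to p_i^-$, which are not opposite; similarly for $q_i\leftrightarrow t_i$. All other arcs of $B$ had no opposite arc in $B$, and $x^-\to x^+$ has none because $B$ has no loops.

Let $\hat P_i$ be the path of $F$ corresponding to $P_i$. It has order $R+18+2=n-1$. For $R=2$, for example, $\hat P_0$ starts $r^1r^2p_0^-p_0^+q_0^-q_0^+t_0^-t_0^+z_0t_1^-t_1^+\dots$ and has order $22$.

**Lemma 3.** $\mathrm{do}(F)=n-1$, and the detours of $F$ are exactly $\hat P_0,\hat P_1,\hat P_2$.

*Proof.* Let $Q$ be a path of $F$ of order at least $n-1$. It misses at most one vertex.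

**Step 1: the root path.** We show that $Q$ starts essentially at $r^1$. As $R\ge2$, $Q$ contains some $r^j$. Now $r^1$ is a source and $r^{j-1}$ is the only in-neighbor of $r^j$ for $j\ge2$, so following $Q$ backwards from a vertex of the root path we stay in the root path. Hence $Q$ begins at some $r^j$, and $j\le2$ because $r^1,\dots,r^{j-1}$ are missed. Since $r^{a+1}$ is the only out-neighbor of $r^a$ for $a<R$, either $Q$ lies inside the root path, which is impossible because $R<n-1$, or $Q$ contains $r^j,\dots,r^R$. If $j=2$, prepend $r^1$.

**Step 2: the split vertices.** We show that, after appending at most one vertex, every arc $x^-x^+$ is traversed. Let $x\in T$. $Q$ contains $x^-$ or $x^+$. If $x^+\in Q$, then $x^-\in Q$ precedes it, because $Q$ does not begin at $x^+$ and $x^-$ is its only in-neighbor. If $x^-\in Q$ and $x^+\notin Q$, then $x^-$ is the last vertex of $Q$, because $x^+$ is its only out-neighbor; append $x^+$. This can happen for only one $x$.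

**Step 3: counting.** So $Q$ extends to a path $Q'\supseteq Q$ which starts with $r^1\cdots r^R$ and traverses every arc $x^-x^+$. Contracting the root path and these arcs turns $Q'$ into a path $\Pi$ of $B$ that starts at $r$ and contains $T$. By Lemma 2, $\Pi$ contains at most two vertices of $Z$. Hence
$$|Q'|\le R+18+2=n-1\le|Q|.$$
So $Q=Q'$, $|Q|=n-1$, and $\Pi$ contains exactly two vertices of $Z$. The path $P_i-z_{i+2}$ contains only one, so $\Pi=P_i$ and $Q=\hat P_i$ for some $i$. Conversely the $\hat P_i$ do have order $n-1$. $\square$

*Proof of Theorem 1.* Let $D$ be the converse of $F$. Its detours are the reversals of $\hat P_0,\hat P_1,\hat P_2$, which are three distinct paths. The reversal of $\hat P_i$ begins at $z_{i+2}$ and avoids $z_{i+1}$. So $S=Z$, $D[S]$ is a directed triangle, and each $z_{i+1}$ is missed by the detour coming from $\hat P_i$. $\blacksquare$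

The statement without the additional property, the ordinary Laborde–Payan–Xuong conjecture, is not affected: in $D$ the single vertex $r^1$ meets all detours.

## Beginnings, ends, and unions of $k$ independent sets

How much can the conclusion be weakened? Two relaxations already rescue the digraph $D$ of Theorem 1. If ends are allowed in $X$, take $X=\{r^1\}$, since all three detours end at $r^1$. If a union of two independent sets is allowed, take any two vertices of $S$, since each detour misses only one. Both rescues fail for other digraphs.

**Theorem 3.** For every $k\ge1$ there is an oriented graph $G$ such that, with $\mathcal B$ the set of beginnings and $\mathcal E$ the set of ends of detours of $G$: $\mathcal B\cap\mathcal E=\emptyset$, $G[\mathcal B]$ and $G[\mathcal E]$ are tournaments, and every $X\subseteq\mathcal B\cup\mathcal E$ with $|X\cap\mathcal B|\le k$ and $|X\cap\mathcal E|\le k$ satisfies $\mathrm{do}(G-X)=\mathrm{do}(G)$.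

In particular, no union of $k$ independent sets, consisting of vertices each of which is the beginning or the end of a detour, meets all detours of $G$.

The second paragraph follows from the first, because such a union has at most $k$ vertices in each of the two tournaments. So the conjecture stays false when "independent" is relaxed to "union of $k$ independent sets", for any fixed $k$, and "beginning" to "beginning or end".

The plan: replace the triangle $Z$ by a tournament $H$, and build a digraph with root $r$ in which the longest paths starting at $r$ are paths $\hat P_t$, one for each vertex $t$ of $H$, where $\hat P_t$ ends at $t$ and meets $H$ exactly in $N_H^+(t)\cup\{t\}$. If $H$ is such that every $k$-set lies in some $N_H^-(t)$, then some $\hat P_t$ avoids any given $k$-set. Gluing this digraph and its converse at $r$ treats beginnings and ends at once.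

## Regular tournaments in which every $k$-set dominates a vertex

**Lemma 4.** For every $k\ge1$ there is a regular tournament $H$ of some order $m=2d+1\ge3$ (all out-degrees equal to $d$) such that for every $X\subseteq V(H)$ with $|X|\le k$ there is a vertex $t$ with $X\subseteq N_H^-(t)$.

For $k=1$ the directed triangle suffices, as every vertex has an out-neighbor. In general, Graham and Spencer (*Canad. Math. Bull.* 14 (1971) 45–48) proved that for a prime $q\equiv3\pmod4$ with $q>k^22^{2k-2}$, in the quadratic residue tournament on $\mathbb Z_q$ (arc $x\to y$ iff $x-y$ is a nonzero square) every $k$-set is dominated by some vertex. This tournament is regular, and $x\mapsto-x$ reverses all arcs because $-1$ is not a square. So every $k$-set also dominates some vertex, which is what we want. To keep the notes self-contained, here is a counting proof of the lemma.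

*Proof.* Let $m$ be odd and large, in particular $m\ge k$. From each pair $\{a,-a\}$ of nonzero elements of $\mathbb Z_m$ choose one element, independently and uniformly, and let $A$ be the set of chosen elements. Put $x\to y$ iff $y-x\in A$. This is always a regular tournament.

Fix $X$ with $|X|=k$. We want $t$ with $t-x\in A$ for all $x\in X$. Call $t$ admissible if $2t\ne x+x'$ for all $x,x'\in X$ (with $x=x'$ allowed, which gives $t\notin X$). As $2$ is invertible, at most $k^2$ elements $t$ are not admissible. For admissible $t$ the $k$ elements $t-x$ are nonzero and lie in $k$ different pairs, so they are all in $A$ with probability $2^{-k}$. Given $t$, an admissible $t'\neq t$ uses a common pair only if $t-x=\pm(t'-x')$ for some $x,x'\in X$, that is, for at most $2k^2$ values $t'$. Choosing greedily, we find at least $(m-k^2)/(2k^2+1)$ admissible $t$ whose sets of pairs are mutually disjoint, so their events are independent. Hence the probability that some $k$-set $X$ has no suitable $t$ is at most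
$$m^k\,(1-2^{-k})^{(m-k^2)/(2k^2+1)},$$
which tends to $0$ as $m\to\infty$. For large odd $m$ some choice works for all $k$-sets, and smaller sets can be enlarged to $k$-sets. $\square$

Fix such an $H$, let $S=V(H)$, and identify $S$ with $\mathbb Z_m=\{1,\dots,m\}$.

## Cells and rails: the digraph $B_H$

The vertices of $B_H$ are $r$, the elements of $S$, and the vertices of *cells*, one cell for each function $f\in\Omega=\{0,\dots,d\}^S$. The cell $f$ has vertices $v_j$ ($j\in\mathbb Z_m$) and *chains* $y_1^l,y_2^l,y_3^l$ for $1\le l\le m-1$. We write $v_j(f)$ when the cell must be named. $T$ is the union of all cells. The arcs come in three groups.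

**Arcs inside a cell.** For $1\le l\le m-1$,
$$y_1^l\leftrightarrow y_2^l\leftrightarrow y_3^l,\qquad v_{l-1}\to y_1^l,\quad y_3^l\to v_l,\quad v_l\to y_3^l,\quad y_1^l\to v_{l+1}.\tag{5}$$
So, apart from $y_2^l$, the vertex $y_1^l$ has the one in-neighbor $v_{l-1}$ and the one out-neighbor $v_{l+1}$, while $y_3^l$ has $v_l$ as its one further in-neighbor and its one further out-neighbor. A chain is a gate again. There are no arcs between the vertices $v_j$ of one cell.

**Rails.** For $t\in S$ put $u_0^t=r$, $\{u_1^t,\dots,u_d^t\}=N_H^+(t)$, $u_{d+1}^t=t$. For $0\le j\le d$ let $C_{t,j}=\{f\in\Omega:f(t)=j\}$, linearly ordered as $f_1,\dots,f_N$ with $N=(d+1)^{m-1}\ge4$, so that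
$$\text{the last two elements } f_{N-1},f_N \text{ differ at every coordinate } s\ne t.\tag{6}$$
This is possible because $d\ge1$. Add the arcs
$$u_j^t\to v_t(f_1),\qquad v_{t-1}(f_a)\to v_t(f_{a+1})\ (1\le a<N),\qquad v_{t-1}(f_N)\to u_{j+1}^t.\tag{7}$$

**Tournament arcs.** The arcs of $H$ on $S$.

Each $f$ lies in exactly one $C_{t,j}$ for each $t$, namely $j=f(t)$. So each $v_t(f)$ has exactly one in-neighbor outside its cell; using that arc is to *enter along rail $t$*. Each $v_{t-1}(f)$ has exactly one out-neighbor outside its cell; using that arc is to *leave along rail $t$*. Chain vertices have no neighbors outside their cell, and $r$ is a source.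

**Definition (complete link).** A *complete link of index $j$* is a path from $v_{j-1}$ to $v_j$ in a cell whose interior is a whole chain: either $v_{l-1}y_1^ly_2^ly_3^lv_l$, of index $l$, or $v_ly_3^ly_2^ly_1^lv_{l+1}$, of index $l+1$.

**Definition (the paths $W_t(f)$).** For $t\in\{1,\dots,m\}$, let $W_t(f)$ be the path in cell $f$ from $v_t$ through $v_{t+1},v_{t+2},\dots$ to $v_{t-1}$ using complete links of all indices $j\ne t$, via chain $j$ if $j<t$ and via chain $j-1$ if $j>t$. The first kind uses chains $1,\dots,t-1$, the second kind chains $t,\dots,m-1$; so $W_t(f)$ contains the whole cell.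

**Example.** Let $H$ be the triangle $1\to2\to3\to1$, so $m=3$, $d=1$. There are $8$ cells with $3+2\cdot3=9$ vertices each, and
$$\begin{aligned}
W_1&=v_1\,y_3^1y_2^1y_1^1\,v_2\,y_3^2y_2^2y_1^2\,v_3,\\
W_2&=v_2\,y_3^2y_2^2y_1^2\,v_3\,y_1^1y_2^1y_3^1\,v_1,\\
W_3&=v_3\,y_1^1y_2^1y_3^1\,v_1\,y_1^2y_2^2y_3^2\,v_2.
\end{aligned}$$
Write $f$ as $f(1)f(2)f(3)$. Then $C_{3,0}$ can be ordered $000,\,110,\,010,\,100$: the last two differ at coordinates $1$ and $2$, as (6) demands. Rail $3$ runs from $r$ through $C_{3,0}$ to $u_1^3=1$, then through $C_{3,1}$ to $u_2^3=3$.

In general let $(t,j)$ stand for the concatenation of the $W_t(f)$, $f\in C_{t,j}$, in the chosen order, and put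
$$P_t=r\,(t,0)\,u_1^t\,(t,1)\,u_2^t\cdots u_d^t\,(t,d)\,t.\tag{8}$$
By (7) this is a path. It contains $r$ and $T$, and $P_t\cap S=N_H^+(t)\cup\{t\}$.

The purpose of $\Omega$ is this: any two segments $C_{t,j}$ and $C_{t',j'}$ of different rails $t\ne t'$ share a cell. A path that covers every cell in one visit should therefore have to commit to a single rail. The delicate point is the cell in which the path ends, which might be visited twice; condition (6) is there for that.

From here on, $\Pi$ denotes a path of $B_H$ starting at $r$ and containing $T$.

## How a path that covers all cells crosses one cell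

**Lemma 5.** Let $f$ be a cell.

(i) If the last vertex of $\Pi$ is not a chain vertex of cell $f$, then for some $k$ the vertices of the cell form a single subpath of $\Pi$ from $v_k$ to $v_{k-1}$, entered along rail $k$, and left along rail $k$ unless $\Pi$ ends at $v_{k-1}$. This subpath is $W_k(f)$.

(ii) If the last vertex of $\Pi$ is a chain vertex of cell $f$, then there are $i\ne k$ such that the vertices of the cell form two subpaths of $\Pi$: a first one from $v_i$ to $v_{k-1}$, entered along rail $i$ and left along rail $k$; and a second one, starting at $v_k$, entered along rail $k$, and ending at the last vertex of $\Pi$.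

(In this lemma and in the next section, $k$ is an index in $\mathbb Z_m$, not the $k$ of Theorem 3.)

*Proof.* **Step 1: chains away from the end are complete links.** This is the gate rule for chains. Suppose chain $l$ does not contain the last vertex of $\Pi$. Then $y_2^l$ is preceded and followed by $y_1^l,y_3^l$ in some order. If the order is $y_1^ly_2^ly_3^l$, the predecessor of $y_1^l$ is not $y_2^l$, so it is $v_{l-1}$, and the successor of $y_3^l$ exists and is $v_l$. If the order is $y_3^ly_2^ly_1^l$, the predecessor of $y_3^l$ is $v_l$ and the successor of $y_1^l$ is $v_{l+1}$. So the chain lies in a complete link of index $l$ or $l+1$ which is a subpath of $\Pi$. Complete links of distinct chains have distinct indices, since $v_j$ has only one predecessor on $\Pi$.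

**Step 2: proof of (i), shape of the visit.** All $m-1$ chains form complete links, with distinct indices; let $k$ be the missing index. Every chain vertex lies in one of these links. If the predecessor of $v_k$ were a chain vertex of the cell, its link would end at $v_k$ and have index $k$; if the successor of $v_{k-1}$ were a chain vertex, its link would start at $v_{k-1}$ and have index $k$. So the predecessor of $v_k$ (which exists, as $\Pi$ starts at $r$) and the successor of $v_{k-1}$, if any, are outside the cell. Thus $v_k$ is entered along rail $k$, and $v_{k-1}$ is left along rail $k$ unless it is the last vertex of $\Pi$. The links of indices $k+1,k+2,\dots,k-1$ concatenate to one subpath $v_k\cdots v_{k+1}\cdots v_{k-1}$ containing the whole cell.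

**Step 3: proof of (i), the subpath is $W_k(f)$.** We must see which chain carries which index. Take indices in $\{1,\dots,m\}$. Chain $l$ has index $l$ or $l+1$, where $1\le l\le m-1$, so there is no wrap-around. Index $1$ can only come from chain $1$. If $k\ne1$, then chain $1$ has index $1$, so index $2$, if different from $k$, comes from chain $2$, and so on: index $j$ comes from chain $j$ for all $j<k$. Likewise index $m$ can only come from chain $m-1$, and descending from there, index $j$ comes from chain $j-1$ for all $j>k$. This is the definition of $W_k(f)$.

**Step 4: proof of (ii), the end is not $y_2^l$.** Let the last vertex be in chain $l$. The other $m-2$ chains form complete links with distinct indices. Suppose $y_2^l$ is last.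

If its predecessor is $y_1^l$, then neither the predecessor nor the successor of $y_3^l$ is $y_2^l$. Both exist, so both are $v_l$, which is impossible.

If its predecessor is $y_3^l$, then the predecessor of $y_3^l$ is $v_l$, and $y_1^l$, which is not adjacent to $y_2^l$ on $\Pi$ and is not last, has predecessor $v_{l-1}$ and successor $v_{l+1}$. So no complete link has index $l$, as $v_{l-1}$ is followed by $y_1^l$, and none has index $l+1$, as $v_{l+1}$ is preceded by $y_1^l$. The $m-2$ complete links therefore have all other indices $l+2,\dots,l-1$ and form a subpath from $v_{l+1}$ to $v_{l-1}$. It is followed by $y_1^l$ and then by $v_{l+1}$ again, which is impossible.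

**Step 5: proof of (ii), the two visits.** So $y_2^l$ is not last and lies between $y_1^l$ and $y_3^l$ on $\Pi$. The last vertex of $\Pi$ is the later of these two, and the vertex before the earlier one is forced. So $\Pi$ ends with $v_{l-1}y_1^ly_2^ly_3^l$ or with $v_ly_3^ly_2^ly_1^l$. Put $i=l$ in the first case and $i=l+1$ in the second, so that $\Pi$ ends with $v_{i-1}$ followed by chain $l$. No complete link has index $i$, as the successor of $v_{i-1}$ is in chain $l$. The $m-2$ complete links miss exactly one other index; call it $k\ne i$.

A chain vertex followed on $\Pi$ by some $v_j$ of the cell is not in chain $l$, so it is the last inner vertex of a complete link of index $j$. Hence $v_i$ and $v_k$ are entered from outside, along rails $i$ and $k$. The successor of $v_{k-1}$ exists, because $\Pi$ ends at a chain vertex. It does not lie in a complete link, which would have index $k$, and not in chain $l$, which is entered from $v_{i-1}\ne v_{k-1}$. So it is outside the cell, and $v_{k-1}$ is left along rail $k$. The complete links join up $v_i,\dots,v_{k-1}$ (a single vertex if $k=i+1$) and $v_k,\dots,v_{i-1}$ (a single vertex if $i=k+1$), and the latter subpath is followed by chain $l$ and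 the end of $\Pi$. $\square$

## One rail for all cells

**Lemma 6.** $\Pi=P_t$ or $\Pi=P_t-t$ for some $t\in S$.

*Proof.* If $\Pi$ ends in $T$, let $w\in\Omega$ be the cell containing the last vertex; otherwise $w$ is undefined and conditions involving $w$ are void. For each cell $f\ne w$ Lemma 5(i) applies; let $\tau(f)$ be its $k$. So $f$ is visited once, and entered and left along rail $\tau(f)$.

**Step 1: $\tau$ propagates along segments.** This is the tool for everything below. If $f,f'\ne w$ are consecutive in the order of $C_{t,j}$, then
$$\tau(f)=t\iff\tau(f')=t.\tag{9}$$
Say $f'$ follows $f$. The arc $v_{t-1}(f)\to v_t(f')$ is both the way to leave $f$ along rail $t$ and the way to enter $f'$ along rail $t$. So each side of (9) says that $\Pi$ uses this arc.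

Consequently, if $w\notin C_{t,j}$, then all or none of the cells of $C_{t,j}$ have $\tau=t$; in the first case call $(t,j)$ *full*. If $w\in C_{t,j}$, i.e. $j=w(t)$, let $A_t^-$ and $A_t^+$ be the sets of cells of $C_{t,j}$ before and after $w$. All or none of the cells of $A_t^-$ have $\tau=t$, and likewise for $A_t^+$. Finally,
$$\text{all full segments belong to one rail},\tag{10}$$
because $(t,j)$ and $(t',j')$ with $t\ne t'$ share a cell, and $\tau$ cannot take both values there.

**Step 2: $\Pi$ ends in $S$.** We show that $\tau$ is constant. No cell is exceptional, so every cell $f$ makes the segment $(\tau(f),f(\tau(f)))$ full. By (10), $\tau$ is constant.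

For Steps 3 to 6 let $\Pi$ end in $T$.

**Step 3: a distinguished rail.** We find the only rail that can have full segments. Let $U$ be the set of $t$ such that $\Pi$ enters or leaves cell $w$ along rail $t$. If some cell of $A_t^-$ has $\tau=t$, then the last cell of $A_t^-$ does, and it is left along rail $t$, into $w$. If some cell of $A_t^+$ has $\tau=t$, then the first cell of $A_t^+$ does, and it is entered along rail $t$, from $w$. So
$$\text{if } A_t^-\cup A_t^+ \text{ has a cell with } \tau=t, \text{ then } t\in U.\tag{11}$$
Choose $g\in\Omega$ with $g(s)\ne w(s)$ for all $s$, and put $t=\tau(g)$. Then $(t,g(t))$ does not contain $w$, so it is full, and by (10) all full segments belong to rail $t$. We claim: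
$$\text{every cell } f\ne w \text{ with } f(s)\ne w(s) \text{ for all } s\in U\setminus\{t\} \text{ has } \tau(f)=t;\tag{12}$$
$$(t,j) \text{ is full for every } j\ne w(t), \text{ and } t\in U.\tag{13}$$

For (12), suppose $\tau(f)=s\ne t$. If $f(s)\ne w(s)$, then $(s,f(s))$ is full, contradicting (10). If $f(s)=w(s)$, then $f\in A_s^-\cup A_s^+$ has $\tau=s$, so $s\in U\setminus\{t\}$ by (11), contradicting the hypothesis on $f$.

For (13), take any $j$ and a cell $f$ with $f(t)=j$ and $f(s)\ne w(s)$ for all $s\ne t$. Then $f\ne w$ and $\tau(f)=t$ by (12). If $j\ne w(t)$, this makes $(t,j)$ full. If $j=w(t)$, then $f\in A_t^-\cup A_t^+$, so $t\in U$ by (11).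

**Step 4: $\Pi$ ends at a vertex $v_j(w)$.** We show that again one rail serves all cells. Lemma 5(i) applies to $w$ too: it is visited once, entered along some rail $k$, traversed by $W_k(w)$, and $\Pi$ ends at $v_{k-1}(w)$. So $U=\{k\}$, hence $t=k$ by (13), and by (12) all $f\ne w$ have $\tau(f)=k$.

It remains to exclude that $\Pi$ ends at a chain vertex of $w$. Suppose it does, and take $i\ne k$ from Lemma 5(ii). Then $\Pi$ enters $w$ along rail $i$, leaves it along rail $k$, and enters it again along rail $k$. So $U=\{i,k\}$, and $t\in\{i,k\}$ by (13).

**Step 5: $t=i$ is impossible.** Here condition (6) is used. $\Pi$ never leaves $w$ along rail $i$. Thus no cell of $A_i^+$ has $\tau=i$, since otherwise the first cell of $A_i^+$ would be entered from $w$ along rail $i$. By (12) with $U\setminus\{t\}=\{k\}$, every $f\in A_i^+$ satisfies $f(k)=w(k)$.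

Suppose $w$ is not last in $C_{i,w(i)}$. If $w$ is second to last, the last cell lies in $A_i^+$ and differs from $w$ at coordinate $k\ne i$ by (6). Otherwise the last two cells both lie in $A_i^+$ and differ from each other at $k$, so one of them differs from $w$ at $k$. Both are contradictions. So $A_i^+=\emptyset$ and $A_i^-=C_{i,w(i)}\setminus\{w\}$.

This set contains a cell with $f(k)\ne w(k)$, which has $\tau=i$ by (12). So all of $A_i^-$ has $\tau=i$. Together with (13), every $f\ne w$ has $\tau(f)=i$. But $w$ has a neighboring cell $f'$ in the order of $C_{k,w(k)}$, because $N\ge2$. If $f'$ comes just before $w$, then $\Pi$, entering $w$ along rail $k$, comes from $f'$, so $\tau(f')=k$. If $f'$ comes just after $w$, then $\Pi$, leaving $w$ along rail $k$, goes to $f'$, so $\tau(f')=k$. Contradiction.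

**Step 6: $t=k$ is impossible.** We trace $\Pi$ back from the second visit to $w$ and find no room for the first one. Let $j=w(k)$. The second visit enters along rail $k$. If $A_k^-\ne\emptyset$, it comes from the last cell of $A_k^-$, which is left along rail $k$; so all cells of $A_k^-$ have $\tau=k$, each is entered along rail $k$ from the one before, and the first one is entered from $u_j^k$. If $A_k^-=\emptyset$, the second visit comes directly from $u_j^k$. In either case the second visit is immediately preceded on $\Pi$ by $u_j^k$ followed by the traversal of all cells of $A_k^-$ along rail $k$.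

By (13) the segments $(k,0),\dots,(k,j-1)$ are full. For $0\le a<j$, the first cell of $(k,a)$ is entered from $u_a^k$, each next cell from the one before, and the last cell is left to $u_{a+1}^k$. So $\Pi$ contains the subpaths $u_a^k\,(k,a)\,u_{a+1}^k$. As $u_0^k=r$ is the start of $\Pi$, it follows that $\Pi$ begins with
$$r\,(k,0)\,u_1^k\cdots(k,j-1)\,u_j^k,$$
then the cells of $A_k^-$, then the second visit to $w$. No vertex of $w$ occurs before the second visit, contradicting the existence of the first.

**Step 7: reading off $\Pi$.** In the remaining cases (Steps 2 and 4) there is a $t$ such that every cell $f$ is entered along rail $t$, traversed by $W_t(f)$, and left along rail $t$ unless $\Pi$ ends there. Let $f_1,\dots,f_N$ be the cells of $C_{t,a}$ in order. The predecessor of $v_t(f_1)$ is $u_a^t$, and the predecessor of $v_t(f_{b+1})$ is $v_{t-1}(f_b)$, the end of $W_t(f_b)$. So $(t,a)$ is a subpath of $\Pi$ immediately preceded by $u_a^t$, and it is followed by $u_{a+1}^t$ unless $\Pi$ ends there.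

As $u_0^t=r$, $\Pi$ begins with $r\,(t,0)$. If $\Pi$ begins with $r\,(t,0)\,u_1^t\cdots(t,a)$ and $a<d$, it does not end there because it must still cover $(t,a+1)$; so $u_{a+1}^t$ follows, and then $(t,a+1)$. Hence $\Pi$ begins with $r\,(t,0)\,u_1^t\cdots u_d^t\,(t,d)$ and then ends or continues to $t$. In the latter case all out-neighbors of $t$, which lie in $N_H^+(t)\cup T$, have been used, so $\Pi$ ends at $t$. $\square$

## Expanding the cells and gluing at the root

The condition "contains $T$" is now enforced by length, as in the passage from $B$ to $F$. A path may miss up to $d$ of the vertices of $S$, so each vertex of $T$ must weigh more than $d$.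

**Lemma 7.** Let $M=d+1$, and let $D_0$ be obtained from $B_H$ by replacing each $x\in T$ by a directed path $x^1\to\dots\to x^M$ (arcs into $x$ enter $x^1$, arcs out of $x$ leave $x^M$). The longest paths of $D_0$ among those starting at $r$ are exactly the paths $\hat P_t$ corresponding to $P_t$, $t\in S$. They have order $1+\ell$ with $\ell=M|T|+d+1$.

*Proof.* By (8), each $\hat P_t$ contains $r$, all $M|T|$ vertices coming from $T$, and $d+1$ vertices of $S$; so its order is $1+\ell$. Let $Q$ be a longest path starting at $r$. Then $|Q|\ge1+\ell$, while $D_0$ has order $1+M|T|+2d+1$. So $Q$ misses at most $d<M$ vertices and meets every path $x^1\cdots x^M$. As $Q$ starts at $r$ and $x^{a-1}$ is the only in-neighbor of $x^a$ for $a\ge2$, the part of $x^1\cdots x^M$ on $Q$ is an initial segment $x^1\cdots x^a$. If $a<M$, then, as $x^{a+1}$ is the only out-neighbor of $x^a$ and is not on $Q$, the path $Q$ ends at $x^a$ and can be extended by $x^{a+1}$, contradicting its choice. So $Q$ traverses every $x^1\cdots x^M$, and it corresponds to a path of $B_H$ starting at $r$ and containing $T$. By Lemma 6 that path is $P_t$ or $P_t-t$ for some $t$, and $|Q|\ge1+\ell$ excludes the latter. So $Q=\hat P_t$.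 All $\hat P_t$ have the same order $1+\ell$, so all of them are longest. $\square$

*Proof of Theorem 3.* Let $G$ be obtained from $D_0$ and a disjoint copy of the converse of $D_0$ by identifying the two copies of $r$. Let $\Lambda$ be the set of vertices other than $r$ coming from the converse copy, and $\Gamma$ the set of vertices other than $r$ coming from $D_0$.

**Step 1: $G$ is an oriented graph, and $r$ separates it.** Since $r$ is a source of $D_0$, the only arcs of $G$ not inside $\Lambda$ or inside $\Gamma$ go from $\Lambda$ to $r$ or from $r$ to $\Gamma$. In $D_0$ there are no opposite arcs: arcs within $S$ belong to the tournament $H$; arcs between $S$ or $r$ and an expanded vertex $x$ enter $x^1$ or leave $x^M\ne x^1$, as $M\ge2$; arcs between two expanded vertices go from some $x^M$ to some $y^1$, and an opposite arc would leave $y^1\ne y^M$; and $x^a\to x^{a+1}$ has no opposite arc because $B_H$ has no loops. So $G$ has none either.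

**Step 2: the detours of $G$.** We show that they are products of longest rooted paths. A path avoiding $r$ lies inside $\Lambda$ or inside $\Gamma$ and has order at most $M|T|+2d+1=\ell+d<2\ell+1$. A path through $r$ consists of the reversal of a path starting at $r$ in the copy of $D_0$, followed by a path starting at $r$ in $D_0$, with $r$ counted once; and any two such pieces fit together. By Lemma 7, $\mathrm{do}(G)=2\ell+1$, and the detours are exactly the concatenations of the reversed copy of $\hat P_{t'}$ with $\hat P_t$, for arbitrary $t',t\in S$. Hence $\mathcal B$ is the copy of $S$ in $\Lambda$ and $\mathcal E$ is $S\subseteq\Gamma$. These are disjoint, and they induce the converse of $H$ and $H$ itself, which are tournaments.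

**Step 3: small sets miss a detour.** Let $X\subseteq\mathcal B\cup\mathcal E$ with $|X\cap\mathcal B|\le k$ and $|X\cap\mathcal E|\le k$, where $k$ is again the number in Theorem 3. By Lemma 4 there is $t$ with $X\cap\mathcal E\subseteq N_H^-(t)$. So $X\cap\mathcal E$ is disjoint from $N_H^+(t)\cup\{t\}$, which is the set of vertices of $S$ on $\hat P_t$; that is, $\hat P_t$ avoids $X$. Likewise there is $t'$ for which the copy of $\hat P_{t'}$ avoids $X\cap\mathcal B$. The detour determined by $(t',t)$ avoids $X$, so $\mathrm{do}(G-X)=\mathrm{do}(G)$. $\blacksquare$
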